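# Hodge eigenvalues and powers of the injectivity radius: which degrees allow a lower bound

## A power of about $2n$: the guess, on tori, surfaces and a nilmanifold

Let $M$ be a closed (compact, connected, boundaryless) Riemannian manifold of dimension $n$. The Hodge Laplacian on $p$-forms is $\Delta=d\delta+\delta d$, and $\lambda_{1,p}=\lambda_{1,p}(M)$ is its smallest *positive* eigenvalue. We write $K$ for the sectional curvature and $\operatorname{inj}(M)$ for the injectivity radius. Fix bounds $|K|\le k$ and $\operatorname{diam}(M)\le d$. The manifold may still collapse: $\operatorname{inj}(M)$ may be tiny. How small can $\lambda_{1,p}$ then become? The question, posed in "Spectral Theory and Geometry" (http://math.ipm.ac.ir/conferences/2006/ga2006/lectures/ColboisGA2006(1).pdf), is whether there are universal constants $a,b$, independent of $n,d,k,M,p$, with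
$$\lambda_{1,p}(M)\ \ge\ C(n,d,k)\,\operatorname{inj}(M)^{an+b}\qquad\text{for all closed } M^n \text{ with } |K|\le k,\ \operatorname{diam}(M)\le d,\ 0\le p\le n .$$

The first guess is *yes*, with an exponent of size about $2n$. To see where it comes from we recall Hodge theory and try examples.

**Facts from Hodge theory.** Smooth $p$-forms split $L^2$-orthogonally into harmonic, exact and coexact forms, and $\Delta$ respects the splitting. So each positive eigenvalue on $p$-forms is an eigenvalue on exact or on coexact forms. If $\lambda>0$, then $d$ maps the coexact $\lambda$-eigenforms of degree $p$ isomorphically onto the exact $\lambda$-eigenforms of degree $p+1$. The smallest eigenvalue on coexact $p$-forms is positive and equals the minimum of $\|d\sigma\|_{L^2}^2/\|\sigma\|_{L^2}^2$ over nonzero coexact $\sigma$. On an oriented $M$, the star operator $*$ exchanges exact $p$-forms and coexact $(n-p)$-forms and preserves eigenvalues.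

*Functions.* The theorem of Li–Yau gives $\lambda_{1,0}\ge c(n,d,k)>0$, with no injectivity radius at all. On a circle of length $L\le 2d$ this is visible: the eigenvalues are $4\pi^2m^2/L^2\ge\pi^2m^2/d^2$.

*Flat tori.* On $\mathbb R^n/\Gamma$ the Laplacian acts on the coefficients of $\sum f_I\,dx_I$, so $\lambda_{1,p}=\lambda_{1,0}$. The torus may collapse, but exponent $0$ suffices.

*Oriented surfaces.* Exact eigenforms of degree $1$ are $df$ and coexact ones are $*df$, so $\lambda_{1,1}=\lambda_{1,0}$. Again exponent $0$.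

*The Heisenberg nilmanifold.* Let $\mathbb R^3$ be divided by the maps $(x,y,t)\mapsto(x+a,\,y+b,\,t+c+ay)$ with $a,b,c\in\mathbb Z$. The forms $dx$, $dy$, $dt-x\,dy$ are invariant, since $dt-x\,dy$ becomes $dt+a\,dy-(x+a)\,dy$. For $0<\varepsilon\le1$ declare
$$e_1=dx,\qquad e_2=dy,\qquad e_3=\varepsilon(dt-x\,dy)$$
orthonormal. The $t$-circles have length $\varepsilon$ and the volume is $\varepsilon$. Now $de_3=-\varepsilon\,e_1\wedge e_2$. Since $*e_3=e_1\wedge e_2$ is closed, $\delta e_3=0$. On $2$-forms in dimension three $\delta=*d*$, so $\delta de_3=*d(-\varepsilon e_3)=*(\varepsilon^2e_1\wedge e_2)=\varepsilon^2e_3$. Hence $\Delta e_3=\varepsilon^2e_3$ and $\lambda_{1,1}\le\varepsilon^2$. Lemma 1 below shows that curvature and diameter stay bounded and that $\operatorname{inj}$ lies between $c\,\varepsilon$ and $\varepsilon/2$. So one collapsed circle produces the power $\operatorname{inj}^2$.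

*Torus bundles.* A result of P. Jammes produces more.

**Theorem (P. Jammes).** Let $r\ge1$. For each closed (compact, connected, boundaryless) Riemannian manifold $(N,h)$ with $b_2(N)\ge r$ there exist a principal $T^r$-torus bundle $P$ over $N$, a family of Riemannian metrics $(g_\epsilon)_{0<\epsilon<1}$ on $P$, and positive constants $C_0=C_0(r,h)$, $\epsilon_0=\epsilon_0(r,h)$ such that $|K(P,g_\epsilon)|\le A$, $\operatorname{diam}(P,g_\epsilon)\le D$ and $\operatorname{vol}(P,g_\epsilon)=\epsilon$ (for some constants $A,D$ independent of $\epsilon$), and, for $p=1,2$ and $0<\epsilon<\epsilon_0$, $\lambda_{1,p}(P,g_\epsilon)\le C_0\operatorname{inj}(P,g_\epsilon)^{2r}$.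

Here $r$ collapsed circles produce the exponent $2r$. So the guess reads: *each collapsed direction is responsible for at most a square*, and the worst exponent grows linearly in $n$. This is right in degree $1$, up to an arbitrarily small loss, and wrong in degree $2$ as soon as $n\ge5$.

## Theorems A and B and their consequences

**Theorem A (negative answer).** Let $n\ge5$, $2\le p\le n-2$, $q\in\mathbb R$. There are $d,k,C>0$, a number $q'>q$ and closed orientable Riemannian $n$-manifolds $M_1,M_2,\dots$ with $|K|\le k$, $\operatorname{diam}\le d$, $\operatorname{inj}(M_R)\to0$ and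
$$\lambda_{1,p}(M_R)\le C\operatorname{inj}(M_R)^{q'}.$$
Hence no bound $\lambda_{1,p}\ge C(n,d,k)\operatorname{inj}(M)^q$ can hold for all $d,k$. Taking $n=5$ and $q=5a+b$ answers the question negatively; constants depending on $n$ and $p$ would not help either.

**Theorem B.** For all $n\ge2$, $d,k$ and $\theta\in(0,1]$ there is $C=C(n,d,k,\theta)>0$ such that every closed $M^n$ with $|K|\le k$, $\operatorname{diam}\le d$ satisfies
$$\lambda_{1,1}(M)\ \ge\ C\operatorname{vol}(M)^2\operatorname{inj}(M)^\theta\ \ \bigl(\ge C'\operatorname{inj}(M)^{2n+\theta}\bigr).$$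

**Corollary C (classification).** If $p\in\{0,1,n-1,n\}$, or $n\le4$ and $p$ is arbitrary, then $\lambda_{1,p}(M)\ge C(n,d,k)\operatorname{inj}(M)^{2n+1}$ whenever $|K|\le k$, $\operatorname{diam}\le d$. Together with Theorem A: for given $(n,p)$, an estimate $\lambda_{1,p}\ge C(n,d,k)\operatorname{inj}^q$ with $q$ independent of $d,k$ exists if and only if $p\in\{0,1,n-1,n\}$ or $n\le4$.

**Proposition D (exponents in Theorem B).**

1. Let $n\ge3$, $q\in\mathbb R$, $\theta\ge0$. If $\lambda_{1,1}\ge C(n,d,k)\operatorname{vol}^q\operatorname{inj}^\theta$ holds for all $d,k$, then $q+\theta\ge2$. So no bound $\lambda_{1,1}\ge C\operatorname{vol}^q$ with $q<2$ holds, and for fixed $q<2$ the bound with $\operatorname{vol}^q\operatorname{inj}^\theta$ fails for every $0\le\theta<2-q$. (For one *fixed* $\theta>0$ the exponent $2$ of the volume in Theorem B is not optimal: Theorem B also gives $\lambda_{1,1}\ge C\operatorname{vol}^{2-\theta/(2n)}\operatorname{inj}^\theta$.)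
2. For $p=1$, $n\ge4$, the infimum of the exponents $q$ for which $\lambda_{1,1}\ge C(n,d,k)\operatorname{inj}^q$ holds for all $d,k$ lies in $[2n-6,2n]$.

Nothing is claimed about bounds whose exponent may depend on $(n,d,k)$. Theorem A alone answers the question; the rest describes what survives.

## A circle bundle over $T^4$: a fourth power from a $2\times2$ matrix

We test "one circle, one square" in dimension five. Let $N=T^2\times T^2$ be flat with coordinates $x_1,x_2,y_1,y_2$ modulo $1$, and put $\alpha_i=dx_i$, $\beta_j=dy_j$, $\mu=\alpha_1\wedge\alpha_2$. For an integer $R\ge1$ put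
$$A=\begin{pmatrix}1&R\\0&1\end{pmatrix},\qquad \Phi=\sum A_{ij}\,\alpha_i\wedge\beta_j,\qquad \varepsilon=1/R .$$
The class $[\Phi]$ is integral, so there is a principal $\mathbb R/\mathbb Z$-bundle $P\to N$ with a *connection form* $\vartheta$: an invariant $1$-form on $P$ with integral $1$ on the fibres and with $d\vartheta$ equal to the pull-back of $\Phi$. (In the Heisenberg example $\vartheta=dt-x\,dy$.) Give $P$ the metric for which $\alpha_1,\alpha_2,\beta_1,\beta_2$ and $e_5=\varepsilon\vartheta$ are orthonormal. Then $de_5=\varepsilon\Phi$ has coefficients in $[0,1]$. Lemma 1 will give bounded curvature and diameter, and $c\,\varepsilon\le\operatorname{inj}\le\varepsilon/2$.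

Consider forms with constant coefficients in this coframe. Both $d$ and $*$ preserve them, hence so does $\delta$. In degree $1$ we have $\langle\delta de_5,\xi\rangle=\langle de_5,d\xi\rangle$, and only the $e_5$-component of a constant $\xi$ contributes. So $\delta de_5=\varepsilon^2|\Phi|^2e_5=\varepsilon^2(R^2+2)e_5$, which is not small at all.

In degree $2$ write $\alpha_x=\sum x_i\alpha_i$ and $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, so $\alpha_i\wedge\alpha_k=J_{ik}\mu$. Then
$$d(e_5\wedge\alpha_x)=\varepsilon\Phi\wedge\alpha_x=-\varepsilon\sum A_{ij}x_k\,\alpha_i\wedge\alpha_k\wedge\beta_j=-\varepsilon\sum_j(A^TJx)_j\,\mu\wedge\beta_j .$$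
Constant $2$-forms without $e_5$ are closed, and $d(e_5\wedge\beta_z)$ is a combination of the $\alpha_i\wedge\beta_1\wedge\beta_2$, orthogonal to all $\mu\wedge\beta_j$. So $\delta d$ maps $e_5\wedge\alpha_x$ to $e_5\wedge\alpha_{x''}$ with $x''=\varepsilon^2(A^TJ)^T(A^TJ)x$. Also $\delta(e_5\wedge\alpha_x)=0$, because $d\xi$ is a multiple of $\Phi$ for every constant $1$-form $\xi$. As $J$ is orthogonal, the eigenvalues of $\Delta$ on these forms are those of $\varepsilon^2AA^T$. Now $AA^T=\begin{pmatrix}1+R^2&R\\R&1\end{pmatrix}$ has determinant $1$ and trace $R^2+2$. Its larger eigenvalue is at least $(R^2+2)/2$, so the smaller is at most $2/(R^2+2)$. Therefore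
$$\lambda_{1,2}(P)\le 2\varepsilon^2/R^2=2\varepsilon^4 .$$

One collapsed circle has produced a fourth power. In degree $1$ the bundle enters through the *size* of the integer matrix $A$, and a nonzero integer matrix has norm at least $1$. In degree $2$ it enters through the *smallest singular value* of $A$, which for an invertible integer matrix with entries at most $R$ can be tiny, and tinier the larger the matrix. The size of $A$ is the first Betti number of the factor $T^2$. If we replace $T^2$ by a surface $\Sigma$ of genus $g$, the matrix has size $2g$ while the dimension stays five.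

## Collapsing a circle bundle with bounded geometry

This section provides the geometric control, in a form that covers both examples.

**Lemma 1.** Let $(N,h)$ be a closed Riemannian manifold and $\Phi_1,\dots,\Phi_L$ closed $2$-forms on $N$. Let $\pi:P\to N$ be a principal $\mathbb R/\mathbb Z$-bundle with connection form $\vartheta$ such that $d\vartheta=\pi^*\sum c_l\Phi_l$, let $0<\varepsilon\le1$, and suppose $|\varepsilon c_l|\le1$ for all $l$. Put $g_\varepsilon=\pi^*h+\varepsilon^2\vartheta^2$. Then
$$|K|\le k_0,\qquad\operatorname{diam}\le D_0,\qquad c\,\varepsilon\le\operatorname{inj}(P,g_\varepsilon)\le\varepsilon/2,\qquad\operatorname{vol}(P,g_\varepsilon)=\varepsilon\operatorname{vol}(N,h),$$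
where $k_0,D_0,c>0$ depend only on $(N,h)$ and the $\Phi_l$.

**Step 1: a local normal form.** Its purpose is to see all these metrics as one family with compact parameters. Cover $N$ by finitely many open coordinate balls $B$ whose compact closures lie in larger, contractible coordinate balls $B'$, and fix on each $B'$ primitives $a_l$ with $da_l=\Phi_l$. Over $B'$ the bundle is trivial, so $\vartheta=dt+\theta_0$ with $d\theta_0=\sum c_l\,da_l$. Then $\theta_0-\sum c_la_l$ is closed, hence exact, and it is absorbed by a change of section (a shift of $t$). With $s=\varepsilon t\in\mathbb R/\varepsilon\mathbb Z$,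
$$g_\varepsilon=h+(ds+a)^2,\qquad a=\sum(\varepsilon c_l)\,a_l,\qquad \varepsilon c_l\in[-1,1].\tag{1}$$
The coefficients do not depend on $s$, depend smoothly on the point of $\bar B$ and on the parameters $\varepsilon c_l$, and the determinant is $\det h$. All arguments range over compact sets. So $|K|\le k_0$ for a uniform $k_0\ge1$. Moreover, in the coordinates $(y,s)$ the Christoffel symbols, the comparison with the Euclidean metric, and $|a|_h$ are uniformly bounded.

**Step 2: diameter, volume, upper bound for $\operatorname{inj}$.** These are direct. Lift a minimal geodesic of $N$ horizontally, then move along the fibre by at most $\varepsilon/2$: thus $\operatorname{diam}\le\operatorname{diam}(N)+1$. The volume is clear. The unit vertical field $T$ is a Killing field, so $\langle\nabla_TT,X\rangle=-\langle\nabla_XT,T\rangle=0$ and the fibres are closed geodesics of length $\varepsilon$. Opposite points of a fibre are joined by two geodesics of length $\varepsilon/2$ with different initial vectors, so $\operatorname{inj}\le\varepsilon/2$.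

**Step 3: lower bound for $\operatorname{inj}$.** By Klingenberg, $\operatorname{inj}\ge\min\{\pi/\sqrt{k_0},\ell/2\}$ with $\ell$ the length of a shortest closed geodesic $\gamma$. So we bound $\ell$ from below. Let $\ell_0$ be a Lebesgue number of the cover. If $\ell\ge\ell_0$ we are done, as $\varepsilon\le1$. Otherwise, since $\pi$ does not increase lengths, $\gamma$ lies over one ball $B$. Lift it to a unit speed geodesic $\tilde\gamma$ in $B\times\mathbb R$ with metric (1).

If $\tilde\gamma$ closes up, the geodesic equation gives in coordinates $|\tilde\gamma''|\le C_0$ and $|\tilde\gamma'(0)|\ge c_0$. So $0=|\tilde\gamma(\ell)-\tilde\gamma(0)|\ge c_0\ell-C_0\ell^2/2$ and $\ell\ge2c_0/C_0$.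

If it does not, $s$ changes along $\tilde\gamma$ by a nonzero multiple of $\varepsilon$, while $|ds(\tilde\gamma')|\le|(ds+a)(\tilde\gamma')|+|a(\tilde\gamma')|\le1+C$. So $\varepsilon\le(1+C)\ell$. In every case $\ell\ge2c\,\varepsilon$ for a uniform $c>0$, which may be taken so small that also $c\,\varepsilon\le\pi/\sqrt{k_0}$. $\square$

## The matrix $I+RS$ and circle bundles over $\Sigma\times\Sigma$

Let $\Sigma$ be a closed oriented surface of genus $g\ge1$ with a fixed metric, and $N=\Sigma\times\Sigma$ with the product metric $h$. Choose closed $1$-forms $\alpha_1,\dots,\alpha_{2g}$ representing a basis of $H^1(\Sigma;\mathbb Z)$, and an area form $\mu$ with $\int_\Sigma\mu=1$. The matrix $J_{ij}=\int_\Sigma\alpha_i\wedge\alpha_j$ is invertible by Poincaré duality. Since $\alpha_i\wedge\alpha_k$ and $J_{ik}\mu$ have the same integral, there are $1$-forms $\nu_{ik}$ on $\Sigma$ with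
$$\alpha_i\wedge\alpha_k=J_{ik}\,\mu+d\nu_{ik}.\tag{2}$$
Write $\alpha_i,\mu,\nu_{ik}$ also for the pull-backs to $N$ from the first factor, and $\beta_i,\mu',\nu'_{ik}$ for the pull-backs of the same forms from the second. Put $\alpha_x=\sum x_i\alpha_i$, $\beta_z=\sum z_i\beta_i$.

For an integer $R\ge1$ let $\varepsilon=1/R$ and let $A=I+RS$ be the $2g\times2g$ matrix with $1$ on the diagonal, $R$ on the superdiagonal and $0$ elsewhere. As $S^{2g}=0$,
$$A^{-1}=\sum_{k=0}^{2g-1}(-R)^kS^k,\qquad (A^{-1})_{1,2g}=(-R)^{2g-1}.\tag{3}$$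
The entries of $A$ are at most $R$ and its inverse has an entry of size $R^{2g-1}$. The form $\Phi=\sum A_{ij}\,\alpha_i\wedge\beta_j$ is closed with integral class. Let $\pi:P_R\to N$ be the corresponding principal $\mathbb R/\mathbb Z$-bundle with connection form $\vartheta$, $d\vartheta=\pi^*\Phi$, and let $g_\varepsilon=\pi^*h+\varepsilon^2\vartheta^2$. Then $\dim P_R=5$, and Lemma 1 applies with the fixed forms $\alpha_i\wedge\beta_j$ and coefficients $A_{ij}$, because $\varepsilon A_{ij}\in[0,1]$. Pull-backs from $N$ are called *basic* forms, and $\pi^*$ is omitted. For example $\mu\wedge\beta_1$ is basic and $\vartheta$ is not. Basic forms of degree $5$ vanish since $\dim N=4$, and $\|\xi\|_{L^2(g_\varepsilon)}^2=\varepsilon\|\xi\|_{L^2(h)}^2$ for basic $\xi$.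

**The first attempt.** Imitating the torus, one uses a form $\sigma_0=\vartheta\wedge\alpha_x+\cdots$ with $d\sigma_0$ fixed and $x$ huge as a test form. The quotient $\|d\sigma_0\|^2_{L^2}/\|\sigma_0\|^2_{L^2}$ is indeed tiny: the component $\vartheta\wedge\alpha_x$ contributes $\varepsilon^{-1}\|\alpha_x\|_{L^2(h)}^2$ to the denominator. But the variational principle is about *coexact* forms, and $\sigma_0$ need not be coexact (on $T^4$ it was, thanks to constant coefficients). Its coexact part has the same differential, but it might be far smaller than $\sigma_0$: a large form may be almost closed simply because it is a large closed form plus a small one. What has to be proved is that *every* primitive of $d\sigma_0$ is large. For this we pair $d\sigma_0$ with a second form $\zeta$ whose differential is under control. By Stokes the pairing does not change when a closed form is added to the primitive.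

**Lemma 2.** The smallest eigenvalue $\lambda'$ on coexact $2$-forms of $P_R$ satisfies $0<\lambda'\le C\varepsilon^{4g}$, with $C$ independent of $R$.

The proof works with the closed $3$-form $\psi=\mu\wedge\beta_1$.

**Step 1: $\psi$ is exact.** This provides a coexact form to test. For $x\in\mathbb R^{2g}$ let $\sigma_0=\vartheta\wedge\alpha_x+\sum A_{ij}x_k\,\nu_{ik}\wedge\beta_j$. Moving $\alpha_k$ past $\beta_j$ and using (2),
$$d(\vartheta\wedge\alpha_x)=\Phi\wedge\alpha_x=-\sum A_{ij}x_k\,\alpha_i\wedge\alpha_k\wedge\beta_j=-\sum A_{ij}x_k\,(J_{ik}\mu+d\nu_{ik})\wedge\beta_j .$$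
The terms with $d\nu_{ik}$ cancel against the differential of the second part of $\sigma_0$, and $d\sigma_0=-\sum_j(A^TJx)_j\,\mu\wedge\beta_j$. Choose $x$ with $A^TJx=-e_1$; then $d\sigma_0=\psi$. Let $\sigma$ be the coexact $2$-form with $d\sigma=\psi$, that is, the coexact part of $\sigma_0$.

**Step 2: a partner for $\psi$.** We look for a $2$-form $\zeta$ with small $d\zeta$ and large $\int\psi\wedge\zeta$. For $z\in\mathbb R^{2g}$ let $\zeta=\vartheta\wedge\beta_z+\sum A_{ij}z_k\,\alpha_i\wedge\nu'_{jk}$. Now
$$d(\vartheta\wedge\beta_z)=\Phi\wedge\beta_z=\sum A_{ij}z_k\,\alpha_i\wedge(J_{jk}\mu'+d\nu'_{jk}),\qquad d(\alpha_i\wedge\nu'_{jk})=-\alpha_i\wedge d\nu'_{jk},$$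
so $d\zeta=\sum_i(AJz)_i\,\alpha_i\wedge\mu'$. Choose $z$ with $AJz=e_{2g}$. Then $d\zeta=\alpha_{2g}\wedge\mu'$ and $Jz=A^{-1}e_{2g}$, so $|(Jz)_1|=R^{2g-1}$ by (3).

**Step 3: the pairing.** The purpose is to bound $\|\sigma\|_{L^2}$ from below. In $\psi\wedge\zeta$ the terms $\psi\wedge\alpha_i\wedge\nu'_{jk}$ are basic of degree $5$ and vanish. Integrating over the fibre first,
$$\Bigl|\int_{P}\psi\wedge\zeta\Bigr|=\Bigl|\int_{P}\vartheta\wedge\mu\wedge\beta_1\wedge\beta_z\Bigr|=\Bigl|\int_\Sigma\mu\Bigr|\cdot\Bigl|\sum_kJ_{1k}z_k\Bigr|=|(Jz)_1|=R^{2g-1}.$$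
Since $d(\sigma\wedge\zeta)=\psi\wedge\zeta+\sigma\wedge d\zeta$, Stokes gives $\int\psi\wedge\zeta=-\int\sigma\wedge d\zeta$. Hence
$$R^{2g-1}\le\|\sigma\|_{L^2}\,\|d\zeta\|_{L^2}.\tag{4}$$

**Step 4: the Rayleigh quotient.** Both $\psi$ and $d\zeta=\alpha_{2g}\wedge\mu'$ are fixed basic forms, so with $C=\|\mu\wedge\beta_1\|_{L^2(h)}^2\|\alpha_{2g}\wedge\mu'\|_{L^2(h)}^2$,
$$\frac{\|d\sigma\|_{L^2}^2}{\|\sigma\|_{L^2}^2}\le\frac{\|\psi\|_{L^2}^2\,\|d\zeta\|_{L^2}^2}{R^{2(2g-1)}}=C\,\varepsilon\cdot\varepsilon\cdot\varepsilon^{4g-2}=C\varepsilon^{4g}.$$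
Since $\sigma\ne0$ is coexact, $0<\lambda'\le C\varepsilon^{4g}$. $\square$

## Flat torus factors, and the end of the proof of Theorem A

Let $n\ge5$, $2\le p\le n-2$, $q\in\mathbb R$, and fix $g\ge1$ with $4g>q$. Put $M_R=P_R\times(\mathbb R/\mathbb Z)^{n-5}$ with a flat second factor.

**Step 1: geometry of $M_R$.** It is closed and orientable. A flat factor does not increase $\max|K|$, so $|K|\le k_0$, and the diameter is bounded. Since $\operatorname{inj}(P_R)\le\varepsilon/2\le\frac12$ and the flat factor (if present) has injectivity radius $\frac12$, we have $\operatorname{inj}(M_R)=\operatorname{inj}(P_R)$. By Lemma 1, $c\,\varepsilon\le\operatorname{inj}(M_R)\le\varepsilon/2\to0$.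

**Step 2: spreading the eigenvalue to all degrees $2,\dots,n-2$.** Let $\sigma'$ be a coexact $2$-eigenform on $P_R$ with eigenvalue $\lambda'>0$, so $d\sigma'\ne0$. As $\Delta$ on a product is the sum of the two Laplacians and $dx_I$ is harmonic on the torus, $\sigma'\wedge dx_I$ and $d\sigma'\wedge dx_I$ are eigenforms on $M_R$ with eigenvalue $\lambda'$. Their degrees are $2+|I|$ and $3+|I|$ with $0\le|I|\le n-5$, which covers $2\le p\le n-2$. By Lemma 2,
$$\lambda_{1,p}(M_R)\le\lambda'\le C\varepsilon^{4g}\le C'\operatorname{inj}(M_R)^{q'},\qquad q'=4g>q .$$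

**Step 3: no lower bound with exponent $q$.** If also $\lambda_{1,p}(M_R)\ge C''\operatorname{inj}(M_R)^q$ for all $R$, then $\operatorname{inj}(M_R)^{4g-q}\ge C''/C'$, contradicting $\operatorname{inj}(M_R)\to0$. This proves Theorem A. $\blacksquare$

## Degree one: from an almost closed form to a circle-valued function

We turn to Theorem B. Replace $k$ by $\max(k,1)$ and multiply the metric by $k$. This changes $\lambda_{1,1}$, $\operatorname{vol}$, $\operatorname{inj}$ and $\operatorname{diam}$ by factors depending on $n,k$ only, so we may assume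
$$|K|\le1,\qquad\operatorname{diam}(M)\le d .$$
Write $\iota=\operatorname{inj}(M)$. Then $\iota\le\operatorname{diam}(M)\le d$, and $\operatorname{vol}(M)\le C(n,d)$ by Bishop–Gromov. From now on $C_n$ denotes constants depending on $n$, and $C$ (or $c>0$) constants depending on $n,d,\theta$; they may change from line to line. Put $e(u)=e^{2\pi iu}$ and let $\|u\|$ be the distance from $u\in\mathbb R$ to $\mathbb Z$. Then $\|u+u'\|\le\|u\|+\|u'\|$ and $4\|u\|\le|e(u)-1|\le2\pi\|u\|$.

Exact $1$-eigenforms are differentials of eigenfunctions, whose eigenvalues are at least $c(n,d)>0$ by Li–Yau. So let $\lambda$ be the smallest eigenvalue on coexact $1$-forms. Since $\operatorname{vol}(M)^2\iota^\theta\le C$, we may assume $\lambda\le1$. Fix a coexact eigenform $\omega$, $\Delta\omega=\lambda\omega$, with $\int_M|\omega|^2=\operatorname{vol}(M)$, and put $\eta=\sup|d\omega|$. As $\lambda>0$, $d\omega\ne0$ and $\eta>0$.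

The plan is as follows. We shall see that $\eta\le C\sqrt\lambda$, so a small $\lambda$ makes $\omega$ almost closed. Suppose that for some $s>0$ the integrals of $s\omega$ over all short loops are close to integers. Then the functions $e\bigl(s\int\omega\bigr)$, defined locally by integrating from base points, glue to a map $U$ into $\mathbb C\setminus\{0\}$. Its angular differential $\eta_0$ is a *closed* form within bounded distance $C_1$ of $s\omega$. But $\omega$ is coexact, hence orthogonal to $\eta_0$, and this forces $s\le C_1$. On the other hand a pigeonhole argument produces such an $s\ge 2C_1$ among $N+1$ equally spaced candidates, provided they all lie in a range $[0,T]$ with $T\eta$ small. So $N\eta\ge c$ and $\lambda\ge cN^{-2}$, where $N$ is the number of pigeonholes. Everything depends on counting with $N\le C\iota^{-\theta'}/\operatorname{vol}(M)$.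

On the Heisenberg manifold, $\omega=e_3$ has $\eta=\varepsilon=\sqrt\lambda$, and the $j$-fold fibre is a geodesic loop of length $j\varepsilon$ with integral $j\varepsilon$. For $s$ of order $1$ the form $s\omega$ has no reason to be almost integral on all of these loops. After $s=0$ the next exact resonance is at $s=1/\varepsilon=1/\operatorname{vol}$. This suggests $N\approx1/\operatorname{vol}$.

## Short loops as a partial group: the sets $\Lambda_x(\rho)$

Short loops must be multiplied before we can speak of "characters". In the presence of collapse the fundamental group is the wrong place, since a short loop may be contractible through long loops only. We work in $T_xM$ instead.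

Since $|K|\le1$, $\exp_x$ is a local diffeomorphism on $B(0,3)\subset T_xM$ (there are no conjugate points before $\pi$). Give $B(0,3)$ the metric $g_x=\exp_x^*g$. By Rauch's theorem, at a point $v$ with $|v|=r$ and for a vector $\xi$, $\frac{\sin r}{r}|\xi|\le|\xi|_{g_x}\le\frac{\sinh r}{r}|\xi|$, and the lengths of radial vectors agree. So on $\bar B(0,1)$ the two norms differ by a factor at most $2$.

All paths are piecewise smooth; $ab$ means first $a$, then $b$; $a^{-1}$ is $a$ reversed. A path $c$ from $x$ with $\operatorname{len}(c)<3$ has a unique lift $\hat c$ through $\exp_x$ starting at $0$. By the Gauss lemma the Euclidean norm changes along a lift by at most the length. So a partial lift stays in the compact ball of radius $\operatorname{len}(c)$ and can be continued. Uniqueness holds for any local homeomorphism. In the same way paths lift from a starting point $v$ if $|v|+\operatorname{len}<3$.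

**Definition.** $E(c)\in T_xM$ is the endpoint of $\hat c$; thus $|E(c)|\le\operatorname{len}(c)$. For paths from $x$ write $c\sim c'$ if $E(c)=E(c')$. For $|v|<3$ let $\gamma_v$ be the geodesic $u\mapsto\exp_x(uv)$, $0\le u\le1$; its lift is a ray, so $E(\gamma_v)=v$ and $c\sim\gamma_{E(c)}$. For $0<\rho<3$ let
$$\Lambda_x(\rho)=\{a\in T_xM:\ \exp_xa=x,\ |a|<\rho\}.$$

The set $\Lambda_x(\rho)$ is finite, because $\exp_x$ is a local diffeomorphism near the compact ball $\bar B(0,\rho)$. It is the set of $\sim$-classes of loops at $x$ of length $<\rho$. For a flat torus $\mathbb R^n/\Gamma$ one has $\Lambda_x(\rho)=\Gamma\cap B(0,\rho)$, and $E(c)$ is the displacement of a lift of $c$ to $\mathbb R^n$.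

**Lemma 3 (substitution).** If $c\sim c'$ run from $x$ to $y$, $a$ ends at $x$, $b$ starts at $y$, and $\operatorname{len}(a)+\max(\operatorname{len}c,\operatorname{len}c')+\operatorname{len}(b)<3$, then $acb\sim ac'b$.

*Proof.* Let $a$ start at $w$ and $\rho=\max(\operatorname{len}c,\operatorname{len}c')$. For $v\in\bar B(0,\rho)\subset T_xM$ put $\tau(v)=E(a\gamma_v)\in T_wM$. Then $\tau(0)=E(a)$ and $\exp_w\tau=\exp_x$.

We check that $\tau$ is continuous. Let $F(v,u)$ be the lift through $\exp_w$ of $u\mapsto\exp_x(uv)$ starting at $E(a)$, so $\tau(v)=F(v,1)$. Fix $v_0$ and subdivide $0=u_0<\dots<u_l=1$ so that $F(v_0,[u_{j-1},u_j])\subset U_j$, with $U_j$ open and $\exp_w|_{U_j}$ a diffeomorphism onto an open set. For $v$ near $v_0$ one has $\exp_x(uv)\in\exp_w(U_j)$ for $u\in[u_{j-1},u_j]$. Inductively $F(v,u_{j-1})$ is continuous in $v$ near $v_0$, lies in $U_j$, and so on $[u_{j-1},u_j]$ the lift is $(\exp_w|_{U_j})^{-1}(\exp_x(uv))$, which is continuous in $v$.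

Therefore $\tau\hat c$ and $\tau\hat c'$ are the lifts of $c$ and $c'$ from $E(a)$, and both end at $\tau(E(c))=\tau(E(c'))$. The lifts of $b$ from this common point agree. $\square$

Clearly $cc^{-1}\sim\text{const}$, since the lift runs back. Together with Lemma 3 this gives the rules of calculation, as long as total lengths are below $3$; below they never exceed $2$. We set $ab=E(\gamma_a\gamma_b)$ for $a,b\in\Lambda_x$. Classes multiply associatively, since $\gamma_{ab}\gamma_c\sim\gamma_a\gamma_b\gamma_c\sim\gamma_a\gamma_{bc}$, and they can be cancelled. The path $\gamma_a^{-1}$ is itself a geodesic loop $\gamma_{a^{-1}}$, with $a^{-1}=-\gamma_a'(1)$. So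
$$|ab|\le|a|+|b|,\qquad|a^{-1}|=|a|,\qquad \bigl||ab|-|a|\bigr|\le|b| ,\tag{5}$$
the last because $a=(ab)b^{-1}$. Also $(a^{-1}b)^{-1}=b^{-1}a$.

**Lemma 4 (packing).** If $Y\subset\Lambda_x(\rho)$, $s\le\rho\le\frac14$, and $|a^{-1}b|\ge s$ for distinct $a,b\in Y$, then $|Y|\le(16\rho/s)^n$. Consequently $\Lambda_x(\rho)\subset\bigcup_ja_j\Lambda_x(s)$ with at most $(16\rho/s)^n$ elements $a_j\in\Lambda_x(\rho)$, and
$$|\Lambda_x(\rho)|\le(16\rho/s)^n\,|\Lambda_x(s)|\qquad(s\le\rho\le\tfrac14).\tag{6}$$

*Proof.* Suppose the Euclidean balls of radius $s/8$ about distinct $a,b\in Y$ meet. Then the segment from $a$ to $b$ has $g_x$-length at most $2\cdot s/4=s/2$ and projects to a loop $c$ at $x$. Lifting $\gamma_ac$ gives $E(\gamma_ac)=b$, so $\gamma_ac\sim\gamma_b$ and $c\sim\gamma_a^{-1}\gamma_b$. Hence $|a^{-1}b|\le s/2<s$, a contradiction. So the balls are disjoint; they lie in $B(0,2\rho)$, and comparing volumes gives $|Y|(s/8)^n\le(2\rho)^n$. For the rest take $\{a_j\}\subset\Lambda_x(\rho)$ maximal with pairwise $|a_i^{-1}a_j|\ge s$. Each $a\in\Lambda_x(\rho)$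 has some $j$ with $|a_j^{-1}a|<s$, and $a=a_j(a_j^{-1}a)$. $\square$

**Lemma 5.** $|\Lambda_x(\frac12)|\le C/\operatorname{vol}(M)$.

*Proof.* For $y\in B_M(x,\frac12)$ let $c$ be a minimal path from $x$ to $y$. The points $E(\gamma_ac)$, $a\in\Lambda_x(\frac12)$, are preimages of $y$ in $B(0,1)$. They are distinct, since $\gamma_ac\sim\gamma_bc$ implies $\gamma_a\sim\gamma_acc^{-1}\sim\gamma_bcc^{-1}\sim\gamma_b$. So $|\Lambda_x(\frac12)|\operatorname{vol}B_M(x,\frac12)\le\operatorname{vol}(B(0,1),g_x)\le C_n$. By Bishop–Gromov, $\operatorname{vol}B_M(x,\frac12)\ge c\operatorname{vol}(M)$. $\square$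

**Lemma 6.** $\Lambda_x(\rho)=\{0\}$ if $\rho\le2\iota$ and $\rho<3$.

*Proof.* A nonzero element gives a unit speed geodesic loop $\gamma$ at $x$ of length $L<2\iota$. The vectors $\frac L2\gamma'(0)$ and $-\frac L2\gamma'(L)$ have length $<\iota$, and $\exp_x$ maps both to the midpoint. They are distinct: otherwise $\gamma(u)=\gamma(L-u)$ for all $u$, and differentiating at $u=L/2$ gives $\gamma'(L/2)=0$. This contradicts the injectivity of $\exp_x$ on $B(0,\iota)$. $\square$

## The sup bound $\sup|d\omega|\le C\sqrt\lambda$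

An $L^2$ bound on $d\omega$ is immediate. The point is to get a pointwise one whose constant does not see the collapse.

**Lemma 7.** $\eta\le C\sqrt\lambda$.

*Proof.* Let $\beta=d\omega$ and $f=|\beta|^2$. Then $\Delta\beta=\lambda\beta$, and the Weitzenböck formula $\Delta\beta=\nabla^*\nabla\beta+\mathcal R\beta$ with $|\mathcal R|\le C_n$ (as $|K|\le1$) gives
$$\tfrac12\operatorname{div}\nabla f=|\nabla\beta|^2-\langle\nabla^*\nabla\beta,\beta\rangle\ge-\lambda f-C_nf ,$$
so $\operatorname{div}\nabla f\ge-C_nf$, as $\lambda\le1$. Let $f$ attain its maximum $\eta^2$ at $x$, and lift it to $\tilde f=f\circ\exp_x$ on $B(0,\frac14)$ with metric $g_x$. In linear coordinates,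
$$\partial_i\bigl(\sqrt{\det g_x}\,g_x^{ij}\,\partial_j\tilde f\bigr)+C_n\sqrt{\det g_x}\,\tilde f\ge0,$$
which is uniformly elliptic with constants depending on $n$ only, since the norms differ by at most the factor $2$. Local boundedness of subsolutions (Gilbarg–Trudinger, Thm 8.17, with the $L^2$-norm) and $\tilde f\le\eta^2$ give
$$\eta^4=f(x)^2\le C_n\int_{B(0,1/4)}\tilde f^{\,2}\,dv_{g_x}\le C_n\,\eta^2\int_{B(0,1/4)}\tilde f\,dv_{g_x}.$$
Hence $\eta^2\le C_n\int_Mf(y)\,m(y)\,dy$ with $m(y)=\#\bigl(\exp_x^{-1}(y)\cap B(0,\frac14)\bigr)$. If $v$ is one such preimage, the map $v'\mapsto[\gamma_{v'}\gamma_v^{-1}]\in\Lambda_x(\frac12)$ is injective (multiply by $\gamma_v$ on the right). So $m\le C/\operatorname{vol}(M)$ by Lemma 5. Therefore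
$$\eta^2\le\frac{C}{\operatorname{vol}(M)}\int_M|d\omega|^2=\frac{C}{\operatorname{vol}(M)}\,\lambda\int_M|\omega|^2=C\lambda.\qquad\square$$

## Integrals over short loops as approximate characters

For a path $c$ put $\varphi(c)=\int_c\omega$, and for $a\in\Lambda_x$ put $\varphi(a)=\varphi(\gamma_a)$; so $\varphi(0)=0$. Let $\tilde\omega=\exp_x^*\omega$ and $f_x(v)=\varphi(\gamma_v)$ on $\bar B(0,1)\subset T_xM$.

**Lemma 8.** On $\bar B(0,1)$ one has $|df_x-\tilde\omega|_{g_x}\le8\eta$. If $c\sim c'$ have length $\le1$, then $|\varphi(c)-\varphi(c')|\le16\eta$. If $a_1,\dots,a_l\in\Lambda_x$ and $|a_1|+\dots+|a_l|\le1$, then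
$$|\varphi(a_1\cdots a_l)-\varphi(a_1)-\dots-\varphi(a_l)|\le16\eta.\tag{7}$$

*Proof.* The radial homotopy formula reads $\tilde\omega=df_x+\mathcal Kd\tilde\omega$ with $(\mathcal K\tilde\beta)_v(\xi)=\int_0^1\tilde\beta_{uv}(v,u\xi)\,du$. Indeed the radial primitive $\int_0^1\tilde\omega_{uv}(v)\,du$ of $\tilde\omega$ is $\varphi(\gamma_v)$. At $uv$ the radial vector $v$ has $g_x$-norm $|v|\le1$, and $|u\xi|_{g_x}\le2u|\xi|\le4u|\xi|_{g_x,v}$. So the integrand is at most $4u\eta\,|\xi|_{g_x,v}$, and $|\mathcal Kd\tilde\omega|\le2\eta\le8\eta$. Integrating $\tilde\omega-df_x$ along $\hat c$ gives $|\varphi(c)-f_x(E(c))|\le8\eta$, and the same for $c'$. Finally $\gamma_{a_1\cdots a_l}\sim\gamma_{a_1}\cdots\gamma_{a_l}$, both of length $\le1$, and $\varphi$ is additive under concatenation. $\square$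

**Parameters.** Put $m=\lceil2n/\theta\rceil$ and $C_n^*=20\cdot64^n$. Choose $Q=Q(n,\theta)\ge2$ so large that
$$2(64m)^nQ^{(1+\theta)n}\bigl(2C_n^*Q^{-\theta}\bigr)^{2m}\le\tfrac1{16},\qquad 8\,(32m)^n128^n\le Q^{\theta n}.\tag{8}$$
The first is possible because $2m\theta\ge4n>(1+\theta)n$. Then choose $\kappa=\kappa(n,\theta)>0$ with
$$\kappa\le\tfrac1{1000},\qquad70\kappa\le C_n^*Q^{-\theta},\qquad2(64mQ^{1+\theta})^n(7\kappa)^2\le\tfrac1{16},\tag{9}$$
and put $\delta=\dfrac1{32mQ^{1+\theta}}$.

**Standing assumption.** $T>0$ satisfies $16\eta T\le\kappa$. All numbers $t$ below lie in $[0,T]$, so differences $s$ satisfy $|s|\le T$ and $16|s|\eta\le\kappa$. By (7), $a\mapsto e(s\varphi(a))$ is multiplicative up to an error $2\pi\kappa$: an approximate character.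

**Definition.** A finite set $\mathcal T\subset[0,T]$ is *$(x,\rho)$-close* if $\|(t-t')\varphi(a)\|\le\frac1{20}$ for all $t,t'\in\mathcal T$ and $a\in\Lambda_x(\rho)$.

For a toy example take the circle $\mathbb R/\varepsilon\mathbb Z$ and $\omega=b\,ds$, where $\varphi(j\varepsilon)=jb\varepsilon$ exactly. If $J$ is the largest integer with $J\varepsilon<\rho$ and $J\ge1$, then closeness means $\|jb\varepsilon(t-t')\|\le\frac1{20}$ for $1\le j\le J$. This is equivalent to $\|b\varepsilon(t-t')\|\le\frac1{20J}$: with $u=\|b\varepsilon(t-t')\|$, if $ju\le\frac1{20}$ and $j<J$, then $(j+1)u\le\frac1{10}<\frac12$, so $(j+1)u=\|(j+1)u\|\le\frac1{20}$. Passing from $\rho$ to $Q\rho$ shortens the permitted arcs by a factor of about $Q$, which is also about $|\Lambda(Q\rho)|/|\Lambda(\rho)|$. The same trick works in general.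

**Lemma 9 (sharpening).** If $|s|\le T$, $\rho\le\frac14$ and $\|s\varphi(a)\|\le\frac1{20}$ on $\Lambda_x(\rho)$, then $\|s\varphi(a)\|\le\frac1{80}+\kappa$ on $\Lambda_x(\rho/4)$.

*Proof.* Let $a\in\Lambda_x(\rho/4)$ and $u=\|s\varphi(a)\|\le\frac1{20}$. For $1\le j\le4$ we have $a^j\in\Lambda_x(\rho)$ and $|s\varphi(a^j)-js\varphi(a)|\le\kappa$, so $\|ju\|\le\frac1{20}+\kappa$. If $ju\le\frac1{20}+\kappa$ and $j\le3$, then $(j+1)u\le2ju<\frac12$, so $(j+1)u=\|(j+1)u\|\le\frac1{20}+\kappa$. By induction $4u\le\frac1{20}+\kappa$. $\square$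

**The direct pigeonhole count.** How many $(x,2\rho)$-close sets are needed to cover an $(x,\rho)$-close set $\mathcal T$ with $2\rho\le\frac14$? By Lemma 4, $\Lambda_x(2\rho)\subset\bigcup_{j\le128^n}a_j\Lambda_x(\rho/4)$. Sort the $t\in\mathcal T$ according to which of $80$ intervals of length $\frac1{80}$ contains $t\varphi(a_j)$ mod $1$, for every $j$. Within a class, Lemma 9 and (7) give $\|(t-t')\varphi(a_jb)\|\le\frac1{80}+(\frac1{80}+\kappa)+\kappa\le\frac1{20}$. So $80^{128^n}$ sets suffice. Going from scale $2\iota$, where there are no loops at all, to a fixed scale takes about $\log_2(1/\iota)$ doublings, and the count becomes a power $\iota^{-128^n\log_280}$, up to a constant. This is polynomial in $1/\iota$, but the exponent is exponential in $n$ and the volume does not appear. It cannot give Theorem B. The waste is clear: the $128^n$ values $t\varphi(a_j)$ are treated as independent, although they are values of one approximate character.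

## Counting approximate characters by near-orthogonality

How many characters does a finite abelian group $G$ have that are trivial on a subgroup $H$? At most $|G|/|H|$: they are pairwise orthogonal functions on $G$, and they lie in the space of functions constant on the cosets of $H$, whose dimension is $|G|/|H|$. We want the same with $G=\Lambda_x(Q\rho)$ and $H=\Lambda_x(\rho)$. The obstacle is that $\Lambda_x(Q\rho)$ is not a group. Translation by $b$ moves the ball across its boundary, so the average of a nontrivial character need not be near $0$. Two devices repair this. Averaging over the larger ball of radius $r=Q^{1+\theta}\rho$, with a tent-shaped weight, makes the effect of a translation by $|b|<Q\rho$ of size $Q^{-\theta}$. And $m$-fold convolution of the weight raises $Q^{-\theta}$ to the power $m$, which beats the dimension of the space. The price is a factor $Q^{2\theta n}$.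

**Proposition 10.** If $\rho\le\delta$ and $\mathcal T$ is $(x,\rho)$-close, then $\mathcal T$ is a union of at most
$$Q^{2\theta n}\,|\Lambda_x(Q\rho)|\big/|\Lambda_x(\rho)|$$
subsets which are $(x,Q\rho)$-close.

Write $\Lambda(\cdot)=\Lambda_x(\cdot)$ and assume $\mathcal T\neq\emptyset$.

**Step 1: representatives.** The purpose is to replace the covering by a set of separated parameters. Let $\{t_1,\dots,t_N\}\subset\mathcal T$ be maximal such that for $i\ne j$ some $b\in\Lambda(Q\rho)$ has $\|(t_i-t_j)\varphi(b)\|>\frac1{40}$. By maximality each $t\in\mathcal T$ has some $t_i$ with $\|(t-t_i)\varphi(b)\|\le\frac1{40}$ for all $b\in\Lambda(Q\rho)$. Grouping accordingly writes $\mathcal T$ as a union of $N$ sets that are $(x,Q\rho)$-close. It remains to bound $N$.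

**Step 2: averages of one approximate character are small.** Let $r=Q^{1+\theta}\rho$. By the choice of $\delta$, $r\le\frac1{32m}$, so $2mr\le\frac1{16}$. Let $\mu(a)=Z^{-1}\max(0,1-|a|/r)$ with $\sum_a\mu(a)=1$. By (6), $Z\ge\frac12|\Lambda(r/2)|\ge\frac12\,64^{-n}|\Lambda(2r)|$. For $i\ne j$ put $s=t_i-t_j$, $\chi(a)=e(s\varphi(a))$, $S=\sum_a\mu(a)\chi(a)$, and let $b\in\Lambda(Q\rho)$ with $\|s\varphi(b)\|>\frac1{40}$. Then $|\chi(b)-1|\ge\frac1{10}$, and $|\chi(ab)-\chi(a)\chi(b)|\le2\pi\kappa\le7\kappa$ for $a\in\Lambda(r)$. As $|b|<Q\rho\le r$, the map $a\mapsto ab$ sends $\Lambda(r)$ injectively into $\Lambda(2r)$, and $a'\in\Lambda(2r)$ is of this form with $a=a'b^{-1}$ whenever $|a'b^{-1}|<r$. So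
$$\sum_a\mu(a)\chi(ab)=\sum_{a'\in\Lambda(2r)}\mu(a'b^{-1})\chi(a'),$$
$$|\chi(b)S-S|\le7\kappa+\sum_{a'\in\Lambda(2r)}|\mu(a'b^{-1})-\mu(a')|\le7\kappa+\frac{|\Lambda(2r)|}{Z}\cdot\frac{Q\rho}{r}\le7\kappa+2\cdot64^nQ^{-\theta},$$
where (5) was used for $\bigl||a'b^{-1}|-|a'|\bigr|\le Q\rho$. Dividing by $|\chi(b)-1|\ge\frac1{10}$ and using (9), $|S|\le70\kappa+C_n^*Q^{-\theta}\le2C_n^*Q^{-\theta}$.

**Step 3: convolution makes the characters nearly orthogonal.** Let $X=\Lambda(mr)$ and
$$w(a)=\sum_{a_1\cdots a_m=a}\mu(a_1)\cdots\mu(a_m),$$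
a probability weight on $X$. Consider the unit vectors $v_i\in\mathbb C^X$, $v_i(a)=\sqrt{w(a)}\,e\bigl((t_i-t_1)\varphi(a)\bigr)$. For $i\ne j$, with $\chi$ and $S$ as in Step 2,
$$\langle v_i,v_j\rangle=\sum_aw(a)\chi(a)=\sum_{a_1,\dots,a_m}\mu(a_1)\cdots\mu(a_m)\,\chi(a_1\cdots a_m).$$
By (7), $\chi(a_1\cdots a_m)$ differs from $\chi(a_1)\cdots\chi(a_m)$ by at most $2\pi\kappa\le7\kappa$. So $\langle v_i,v_j\rangle$ differs from $S^m$ by at most $7\kappa$, and
$$|\langle v_i,v_j\rangle|\le\epsilon:=(2C_n^*Q^{-\theta})^m+7\kappa\qquad(i\ne j).\tag{10}$$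

**Step 4: the characters lie close to a space of small dimension.** This is the analogue of "constant on cosets of $H$". Let $Y\subset X$ be maximal with $|y^{-1}y'|\ge\rho/4$ for distinct $y,y'\in Y$. For $a\in X$ pick $y(a)\in Y$ with $a=y(a)b$, $|b|<\rho/4$. Let $V\subset\mathbb C^X$ be the space of functions $a\mapsto\sqrt{w(a)}\,h(y(a))$, $h:Y\to\mathbb C$; so $\dim V\le|Y|$. Since $\mathcal T$ is $(x,\rho)$-close, Lemma 9 gives $\|(t_i-t_1)\varphi(b)\|\le\frac1{80}+\kappa$. With (7),
$$\|(t_i-t_1)(\varphi(a)-\varphi(y(a)))\|\le\tfrac1{80}+2\kappa .$$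
So $v_i$ has distance at most $2\pi(\frac1{80}+2\kappa)\le\frac18$ from the element $\sqrt{w(a)}\,e((t_i-t_1)\varphi(y(a)))$ of $V$. Hence the orthogonal projection $p_i$ of $v_i$ to $V$ satisfies $|p_i|^2\ge1-\frac1{64}\ge\frac12$.

**Step 5: comparison of Gram matrices.** The aim is $N\le8|Y|$. Let $G=(\langle v_i,v_j\rangle)$ and $G_p=(\langle p_i,p_j\rangle)$. Then $G-G_p$ is the Gram matrix of the $v_i-p_i$, so $0\le G_p\le G$. Since the trace of a product of two positive semidefinite matrices is nonnegative, $\operatorname{tr}G_p^2\le\operatorname{tr}G_pG\le\operatorname{tr}G^2$. As $\operatorname{rank}G_p\le|Y|$, Cauchy–Schwarz for its eigenvalues gives, with (10),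
$$\frac{N^2}4\le(\operatorname{tr}G_p)^2\le|Y|\operatorname{tr}G_p^2\le|Y|\operatorname{tr}G^2\le|Y|\,(N+N^2\epsilon^2).$$
Lemma 4 (with $Y\subset\Lambda(mr)$ and separation $\rho/4$) gives $|Y|\le(64mQ^{1+\theta})^n$. With $\epsilon^2\le2(2C_n^*Q^{-\theta})^{2m}+2(7\kappa)^2$, (8) and (9) yield $|Y|\epsilon^2\le\frac1{16}+\frac1{16}=\frac18$. So $\frac{N^2}8\le|Y|N$, that is, $N\le8|Y|$.

**Step 6: $|Y|$ in terms of $|\Lambda(Q\rho)|/|\Lambda(\rho)|$.** The sets $y\Lambda(\rho/8)$, $y\in Y$, have $|\Lambda(\rho/8)|$ elements each and lie in $\Lambda(2mr)$. They are disjoint: $yb=y'b'$ would give $|y^{-1}y'|=|bb'^{-1}|<\rho/4$. So by (6), with $2mr=2mQ^\theta\cdot Q\rho\le\frac1{16}$,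
$$|Y|\le\frac{|\Lambda(2mr)|}{|\Lambda(\rho/8)|}\le(32mQ^\theta)^n\,128^n\,\frac{|\Lambda(Q\rho)|}{|\Lambda(\rho)|}.$$
By the second condition in (8), $N\le8|Y|\le Q^{2\theta n}|\Lambda(Q\rho)|/|\Lambda(\rho)|$. $\square$

## From the scale $\iota$ to a fixed scale, and from a point to a net

Fix $x_0\in M$.

**Lemma 11.** Any finite $\mathcal T\subset[0,T]$ is a union of at most $C\iota^{-2\theta n}/\operatorname{vol}(M)$ sets which are $(x_0,\delta)$-close.

*Proof.* If $2\iota\ge\delta$, then $\Lambda_{x_0}(\delta)=\{0\}$ by Lemma 6, and $\mathcal T$ itself is $(x_0,\delta)$-close. The bound holds because $\iota$ and $\operatorname{vol}(M)$ are bounded above. Otherwise let $\rho_i=2\iota Q^i$ and let $I\ge1$ be minimal with $\rho_I\ge\delta$. Then $\rho_0,\dots,\rho_{I-1}<\delta$, $\rho_I<Q\delta\le\frac1{16}$, and $Q^I\le C/\iota$. By Lemma 6, $|\Lambda_{x_0}(\rho_0)|=1$ and $\mathcal T$ is $(x_0,\rho_0)$-close. Applying Proposition 10 with $\rho=\rho_0,\dots,\rho_{I-1}$, the quotients telescope, and the number of sets is at most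
$$Q^{2\theta nI}\prod_{i<I}\frac{|\Lambda_{x_0}(\rho_{i+1})|}{|\Lambda_{x_0}(\rho_i)|}=Q^{2\theta nI}\,|\Lambda_{x_0}(\rho_I)|\le C\iota^{-2\theta n}/\operatorname{vol}(M),$$
by Lemma 5. These sets are $(x_0,\rho_I)$-close, hence $(x_0,\delta)$-close. $\square$

This is where the volume enters: it counts loops at a fixed scale.

**Lemma 12 (propagation).** If $d(x,y)\le\delta/16$, every $(x,\delta)$-close set is a union of at most $C_n$ sets that are also $(y,\delta)$-close.

*Proof.* Let $c$ be a minimal path from $x$ to $y$. For $b\in\Lambda_y(\delta/8)$ the loop $c\gamma_bc^{-1}$ has length $<\delta/4$; let $a\in\Lambda_x(\delta/4)$ be its class. Since $\varphi(c\gamma_bc^{-1})=\varphi(b)$, Lemma 8 gives $|\varphi(a)-\varphi(b)|\le16\eta$, and by Lemma 9 $\|(t-t')\varphi(b)\|\le\frac1{80}+2\kappa$ for $t,t'$ in the set. By Lemma 4, $\Lambda_y(\delta)\subset\bigcup_{j\le128^n}a_j\Lambda_y(\delta/8)$. Subdivide according to which of $80$ intervals of length $\frac1{80}$ contains $t\varphi(a_j)$ mod $1$, for all $j$. Within a class,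
$$\|(t-t')\varphi(a_jb)\|\le\tfrac1{80}+(\tfrac1{80}+2\kappa)+\kappa\le\tfrac1{20}.\qquad\square$$

At the fixed scale $\delta$ the crude count is harmless, since it costs only a constant.

**The net.** Let $x_0,\dots,x_V$ be a maximal set with pairwise distances $\ge\delta/64$. By Bishop–Gromov $V\le C$, and every point of $M$ has distance $<\delta/64$ from the net. The graph joining net points at distance $\le\delta/16$ is connected. Indeed, group the balls $B(x_i,\delta/64)$ by components of the graph. The unions are open, cover $M$, and are pairwise disjoint, since meeting balls have centers at distance $<\delta/32$. As $M$ is connected, there is one component. For each pair with $d(x_i,x_j)\le\delta/8$ fix a minimal geodesic $e_{ij}$ from $x_i$ to $x_j$, with $e_{ji}=e_{ij}^{-1}$ and $e_{ii}$ constant.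

**Lemma 13.** There is an integer $N_{tot}\ge1$, not depending on $T$, with
$$N_{tot}\le C\,\iota^{-2\theta n}\operatorname{vol}(M)^{-1},\tag{11}$$
such that, under the standing assumption, among any $N_{tot}+1$ distinct elements of $[0,T]$ two have a difference $s>0$ with
$$\|s\varphi(a)\|\le\tfrac1{20}\ \ \text{for all }i\text{ and }a\in\Lambda_{x_i}(\delta),\qquad\|s\varphi(e_{ij})\|\le\tfrac1{40}\ \ \text{for all }e_{ij}.\tag{12}$$

*Proof.* Start with Lemma 11 at $x_0$ and propagate along a spanning tree of the graph by Lemma 12, at the cost of a factor $C$. Then subdivide according to $t\varphi(e_{ij})$ mod $1$ in intervals of length $\frac1{40}$, at the cost of a factor $40^{(V+1)^2}\le C$. Altogether there are at most $C_2\,\iota^{-2\theta n}\operatorname{vol}(M)^{-1}$ classes, with $C_2$ independent of $T$. Let $N_{tot}$ be this number rounded up; (11) holds since $\iota^{-2\theta n}\operatorname{vol}(M)^{-1}\ge c$. Two elements in one class have a difference as in (12). $\square$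

## Almost integral loop integrals force $s\le C_1$

**Lemma 14.** There is $C_1=C_1(n,d,\theta)>0$ such that, under the standing assumption, every $0<s\le T$ with (12) satisfies $s\le C_1$.

**Step 1: local functions agree up to small angles.** For $x\in M$ let $Z_x$ be the set of $(i,v)$ with $v\in T_{x_i}M$, $|v|<\delta/16$, $\exp_{x_i}v=x$, and put $f_i(v)=\varphi(\gamma_v)$. If $(i,v),(j,w)\in Z_x$, then $d(x_i,x_j)<\delta/8$, and the loop $\gamma_v\gamma_w^{-1}e_{ij}^{-1}$ at $x_i$ has length $<\delta/4$. Its $\varphi$-value is $f_i(v)-f_j(w)-\varphi(e_{ij})$, which by Lemma 8 differs from $\varphi$ of its class in $\Lambda_{x_i}(\delta)$ by at most $16\eta$. So by (12)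
$$\|sf_i(v)-sf_j(w)\|\le\tfrac1{20}+\kappa+\tfrac1{40}\le\tfrac1{10}.\tag{13}$$

**Step 2: gluing.** The purpose is a smooth nowhere vanishing function with phase close to $s\int\omega$. Let $\Psi:[0,\infty)\to[0,1]$ be smooth, $\Psi=1$ on $[0,\delta/32]$, $\Psi=0$ on $[\delta/16,\infty)$, $|\Psi'|\le100/\delta$, and
$$D(x)=\sum_{(i,v)\in Z_x}\Psi(|v|),\qquad U(x)=D(x)^{-1}\sum_{(i,v)\in Z_x}\Psi(|v|)\,e(sf_i(v)).$$
These are smooth. Near a given point $x$, all preimages under $\exp_{x_i}$ in $\bar B(0,\delta/16)$ lie on the finitely many local inverse branches through the preimages of $x$ there (by compactness), and a branch contributes $0$ where $|v|\ge\delta/16$. Also $D\ge1$, since some net point is at distance $<\delta/64$. By (13) all numbers $e(sf_i(v))$, $(i,v)\in Z_x$, lie within angle $2\pi/10$ of one of them, so $|U|\ge\cos36^\circ\ge\frac12$.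

**Step 3: $dU$ is close to $2\pi is\,\omega\,U$.** By Lemma 8, along each local branch $df_i=\omega+r$ with $|r|\le8\eta$. With $w=\Psi/D$, so $\sum w=1$, and with $8s\eta\le\kappa/2$,
$$|dU-2\pi is\,\omega\,U|\le2\pi s\cdot8\eta+\sum|dw|\le1+\frac2D\sum_{Z_x}|d\Psi|\le1+\frac{200}{\delta}\cdot\frac{|Z_x|}{D(x)},$$
because $|d|v||\le1$ by the Gauss lemma. We must bound $|Z_x|/D$, although both numbers may be huge. For fixed $i$ and one $(i,v)\in Z_x$, the map $v'\mapsto[\gamma_v^{-1}\gamma_{v'}]\in\Lambda_x(\delta/8)$ is injective on the elements $(i,v')$ of $Z_x$. So $|Z_x|\le(V+1)|\Lambda_x(\delta/8)|$. On the other hand choose $x_j$ with $d(x,x_j)<\delta/64$ and a minimal path $c$ from $x_j$ to $x$. The points $E(c\gamma_b)$, $b\in\Lambda_x(\delta/64)$, are distinct preimages of $x$ of norm $<\delta/32$, so $D(x)\ge|\Lambda_x(\delta/64)|$. By (6), $|\Lambda_x(\delta/8)|\le128^n|\Lambda_x(\delta/64)|$. Hence $|Z_x|/D\le C$ and $|dU-2\pi is\,\omega\,U|\le C$.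

**Step 4: orthogonality.** Write locally $U=|U|e(u)$. Then $\eta_0=du=\frac1{2\pi}\operatorname{Im}(dU/U)$ is a globally defined closed real $1$-form, and $2\pi(\eta_0-s\omega)=\operatorname{Im}\bigl((dU-2\pi is\,\omega\,U)/U\bigr)$. With $|U|\ge\frac12$ this gives $|\eta_0-s\omega|\le C_1$ pointwise, with $C_1=C_1(n,d,\theta)>0$. Since $\omega$ is coexact and $\eta_0$ is closed, $\int\langle\omega,\eta_0\rangle=0$, so
$$s\operatorname{vol}(M)=\int_M\langle\omega,s\omega-\eta_0\rangle\le C_1\int_M|\omega|\le C_1\operatorname{vol}(M),$$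
the last step by Cauchy–Schwarz and $\int|\omega|^2=\operatorname{vol}(M)$. So $s\le C_1$. $\square$

## The bound $\lambda_{1,1}\ge C\operatorname{vol}^2\operatorname{inj}^\theta$

Let $t_0=2C_1$ and $T=t_0N_{tot}$, and consider the $N_{tot}+1$ numbers $0,t_0,2t_0,\dots,N_{tot}t_0$ in $[0,T]$. If $16\eta T\le\kappa$, the standing assumption holds. Then Lemma 13 yields a difference $s\ge t_0=2C_1$ with (12), contradicting Lemma 14. Hence $16\,\eta\,t_0N_{tot}>\kappa$, that is, $\eta\ge c/N_{tot}$. With Lemma 7 and (11),
$$\lambda\ge c\,\eta^2\ge c\,N_{tot}^{-2}\ge c\operatorname{vol}(M)^2\,\iota^{4\theta n}.$$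
Apply this with $\theta/(4n)\in(0,1]$ in place of $\theta$: together with the bound for exact forms, this is the first inequality of Theorem B. The second follows from Croke's inequality $\operatorname{vol}(M)\ge c_n\operatorname{inj}(M)^n$. $\blacksquare$

## Duality, double covers and the classification of degrees

We prove Corollary C. Recall $\operatorname{inj}\le d$, so a bound with a smaller exponent implies one with a larger exponent.

*Degrees $0$ and $1$.* For $p=0$, Li–Yau gives $\lambda_{1,0}\ge c(n,d,k)\ge C\operatorname{inj}^{2n+1}$. For $n=1$ this also covers $p=1$, as there $\lambda_{1,1}=\lambda_{1,0}$. For $p=1$, $n\ge2$, use Theorem B with $\theta=1$.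

*Degrees $n-1$ and $n$, $M$ orientable.* Hodge duality reduces them to degrees $1$ and $0$.

*$n\le4$, $M$ orientable.* For $n\le3$ every $p$ lies in $\{0,1,n-1,n\}$. For $n=4$, $p=2$, the operator $*$ maps coexact $2$-eigenforms to exact ones with the same eigenvalue, and exact $2$-eigenforms are differentials of coexact $1$-eigenforms with the same eigenvalue. So $\lambda_{1,2}\ge\lambda_{1,1}$.

*$M$ non-orientable.* Let $\hat M\to M$ be the orientation cover. Eigenforms lift, so $\lambda_{1,p}(M)\ge\lambda_{1,p}(\hat M)$, and $|K|\le k$ on $\hat M$. If $\exp_{\hat x}$ takes the same value at two vectors, so does $\exp_x$ at their images; hence $\operatorname{inj}\hat M\ge\operatorname{inj}M$. For the diameter let $\hat p,\hat p'$ be the two lifts of a point $p$. Lifting minimal geodesics shows that the closed balls of radius $d$ about $\hat p$ and $\hat p'$ cover $\hat M$. As $\hat M$ is connected, they meet, so $d(\hat p,\hat p')\le2d$ and every point is within $3d$ of $\hat p$. Since $p$ was arbitrary, $\operatorname{diam}\hat M\le3d$. The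 orientable case applied to $\hat M$ gives the claim.

The "only if" part of the classification is Theorem A. $\blacksquare$

## How far the exponents in degree one can be lowered

**Proof of Proposition D, part 1.** Return to the Heisenberg manifold with $\varepsilon\in(0,1]$. With $s=\varepsilon t$ its metric is $dx^2+dy^2+(ds-\varepsilon x\,dy)^2$, a circle bundle over the flat $T^2$ with fibre $\mathbb R/\varepsilon\mathbb Z$ and $d\vartheta=-dx\wedge dy$. Lemma 1 applies with $N=T^2$, $\Phi_1=dx\wedge dy$ and coefficient $-1$. So curvature and diameter are bounded, $\operatorname{inj}\ge c\,\varepsilon$ and $\operatorname{vol}=\varepsilon$. Multiplying with a flat torus $(\mathbb R/\mathbb Z)^{n-3}$ preserves all this (with $c\le\frac12$), and $e_3$ remains an eigenform, so $\lambda_{1,1}\le\varepsilon^2$. If $\lambda_{1,1}\ge C\operatorname{vol}^q\operatorname{inj}^\theta$ with $\theta\ge0$, then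
$$C\,c^\theta\varepsilon^{q+\theta}\le\varepsilon^2\qquad\text{for all }\varepsilon\in(0,1],$$
and $\varepsilon\to0$ gives $q+\theta\ge2$. The two consequences are the case $\theta=0$ and the case $q<2$, $0\le\theta<2-q$.

For the remark in parentheses, apply Theorem B with $\theta/2$. Croke's inequality gives $\operatorname{inj}\le C\operatorname{vol}^{1/n}$, so
$$\operatorname{vol}^2\operatorname{inj}^{\theta/2}=\operatorname{vol}^2\operatorname{inj}^{\theta}\operatorname{inj}^{-\theta/2}\ge c\operatorname{vol}^{2-\theta/(2n)}\operatorname{inj}^\theta.\qquad\blacksquare$$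

**Proof of Proposition D, part 2.** Let $n\ge4$ and apply Jammes' theorem with $r=n-3\ge1$ and $N$ a connected sum of $n-3$ copies of $S^1\times S^2$, so that $b_2(N)=n-3$. It gives $n$-manifolds with bounded curvature and diameter, with $\operatorname{vol}\to0$, hence $\operatorname{inj}\to0$ by Croke, and with $\lambda_{1,1}\le C_0\operatorname{inj}^{2(n-3)}$. If $\lambda_{1,1}\ge C\operatorname{inj}^q$ holds for all $d,k$, then $C\operatorname{inj}^q\le C_0\operatorname{inj}^{2n-6}$ along this family, so $q\ge2n-6$. Conversely, for $q>2n$ put $\theta=\min(1,q-2n)$. Theorem B gives $\lambda_{1,1}\ge C'\operatorname{inj}^{2n+\theta}\ge C''\operatorname{inj}^q$, because $\operatorname{inj}\le d$. So every exponent above $2n$ is admissible, and the infimum lies in $[2n-6,2n]$. $\blacksquare$
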